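# A Demuškin group of global type: $\mathbb Q(i,\sqrt{29})$ at $p=3$

Take a number field $k$ and the Galois group $G_S$ of its maximal $p$-extension unramified outside a finite set $S$. Such groups are hard to describe, but sometimes $G_S$, or an open subgroup of it, is simply a local Galois group: it equals the decomposition group of one prime. This tends to happen when $G_S$ has a simple shape. The question of this lecture is whether $G_S$ can have the shape of a Demuškin group (the pro-$p$ analogue of a surface group) while no open subgroup is a decomposition group. The answer is yes, and we shall build one. We begin with a situation in which the answer is easily seen to be no.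

## 1. If a completion contains $\mu_p$, a Demuškin $G_S$ is a decomposition group

Let $p$ be a prime, $k$ a number field, and $S$ a finite set of primes of $k$ containing $\Sigma=S_\infty\cup S_p$, the archimedean primes and the primes above $p$. Let $k_S(p)$ be the maximal $p$-extension of $k$ unramified outside $S$, and $G_S=G(k_S(p)|k)$. For a finite $v\in S$ let $G_v\subseteq G_S$ be the decomposition group with respect to a fixed extension of $v$ to $k_S(p)$. Write $k_S$ for the maximal extension of $k$ unramified outside $S$, and $\Gamma_S=\mathrm{Gal}(k_S|k)$. Thus $G_S$ is the maximal pro-$p$ quotient of $\Gamma_S$.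

**Definition (local and global type).** $G_S$ is of local type if $G_v=G_S$ for some finite $v\in S$. An open subgroup $U=G(k_S(p)|K)$ is of local type if there is a finite prime $\mathfrak P$ of $K$ above a prime of $S$ whose decomposition group $U_{\mathfrak P}\subseteq U$ equals $U$. $G_S$ is potentially of local type if some open subgroup is of local type; otherwise it is of global type.

For example, let $k=\mathbb Q$, $p$ odd, $S=\Sigma$. By class field theory $G_\Sigma^{ab}$ is the group $1+p\mathbb Z_p\cong\mathbb Z_p$, the image of the local units at $p$. So $G_\Sigma$ is procyclic, equal to $\mathbb Z_p$, and it equals $G_p$. It is of local type.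

**Definition (Demuškin group).** A Demuškin group is a pro-$p$ Poincaré group of dimension 2. Equivalently, it is an infinite pro-$p$ group $G$ with $\dim H^1(G,\mathbb F_p)<\infty$, $\dim H^2(G,\mathbb F_p)=1$ and non-degenerate cup product $H^1(G,\mathbb F_p)\times H^1(G,\mathbb F_p)\to H^2(G,\mathbb F_p)$.

For example, for $p$ odd, $H^*(\mathbb Z_p^2,\mathbb F_p)$ is the exterior algebra on two generators (Künneth), so $\mathbb Z_p^2$ is Demuškin. $\mathbb Z_p^3$ is not, since its $H^2$ has dimension 3.

Write $h^i(G)=\dim H^i(G,\mathbb F_p)$ for a pro-$p$ group $G$. We use these textbook facts on pro-$p$ groups.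

- (P1) $h^1(G)$ is the rank, the minimal number of generators. A proper closed subgroup lies in an open subgroup of index $p$. Hence a closed subgroup that maps onto $G^{ab}/p$ is all of $G$.
- (P2) $G$ is free if and only if $cd\,G\le 1$, if and only if $h^2(G)=0$. An open subgroup of index $m$ in a free pro-$p$ group of rank $r$ has rank $1+m(r-1)$.
- (P3) A Demuškin group has $cd=2$, its open subgroups are Demuškin, and Euler characteristics are multiplicative. So for $U$ open of index $m$ in a Demuškin group $G$ we have $2-h^1(U)=m(2-h^1(G))$, that is,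
$$h^1(U)=2+m\,(h^1(G)-2).\tag{1}$$

We also use these facts from arithmetic. Here $A$ is a finite $p$-primary $\Gamma_S$-module, $A^*=\mathrm{Hom}(A,\mu_{p^\infty})$, and $^\vee$ is the Pontryagin dual.

- (N1) For finite $v$, $H^2(k_v,A)$ is dual to $H^0(k_v,A^*)$, and
$$\dim H^1(k_v,\mathbb F_p)=\dim k_v^\times/k_v^{\times p}=n_v+1+\dim\mu_p(k_v),\tag{2}$$
where $n_v=[k_v:\mathbb Q_p]$ if $v\mid p$ and $n_v=0$ otherwise. For $v$ archimedean and $p$ odd, $H^i(k_v,A)=0$ for $i\ge1$.
- (N2) Poitou–Tate: let $\text{Ш}^i(\Gamma_S,A)$ be the kernel of $H^i(\Gamma_S,A)\to\prod_{v\in S}H^i(k_v,A)$. Then $\text{Ш}^2(\Gamma_S,A)$ is dual to $\text{Ш}^1(\Gamma_S,A^*)$, and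
$$H^2(\Gamma_S,A)\to\bigoplus_{v\in S}H^2(k_v,A)\to H^0(\Gamma_S,A^*)^\vee\to0$$
is exact.
- (N3) For $p$ odd, $cd_p\,\Gamma_S\le2$ (see [NSW, §8.3], where [NSW] is Neukirch–Schmidt–Wingberg, *Cohomology of Number Fields*, 2nd ed.). Tate's formula gives $\sum_i(-1)^i\dim H^i(\Gamma_S,\mathbb F_p)=-r_2$.
- (N4) For $p$ odd, inflation $H^i(G_S,\mathbb F_p)\to H^i(\Gamma_S,\mathbb F_p)$ is an isomorphism ([NSW, 10.4.8]). So $\chi(G_S)=-r_2$.
- (N5) Let $p$ be odd and let $X_F$ be the Galois group of the maximal abelian pro-$p$-extension of a number field $F$ unramified outside $p$. Then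
$$0\to\Big(\prod_{v\mid p}U_v^1\Big)/\overline E\to X_F\to Cl(F)(p)\to0$$
is exact, where $U^1_v$ are the principal units and $\overline E$ is the closure of the image of the global units in $\prod U_v^1$ (project local units to principal units).

The following lemma is the engine of the easy case.

**Lemma 1.** Let $G$ be a Demuškin group and $U\subsetneq G$ open. Then the restriction $H^2(G,\mathbb F_p)\to H^2(U,\mathbb F_p)$ is zero. Consequently every closed subgroup of infinite index in $G$ is free.

*Proof.* By (P1), $U$ lies in an open subgroup of index $p$, so we may assume $(G:U)=p$. The summation map $\mathrm{Ind}_U^G\mathbb F_p\to\mathbb F_p$ is onto. Let $B$ be its kernel. Since $H^3(G,B)=0$, the map $H^2(G,\mathrm{Ind}_U^G\mathbb F_p)\to H^2(G,\mathbb F_p)$ is onto, and by Shapiro's lemma it is the corestriction $H^2(U,\mathbb F_p)\to H^2(G,\mathbb F_p)$. Both spaces are one-dimensional, because $U$ is Demuškin, so $cor$ is an isomorphism. As $cor\circ res=p=0$, restriction is zero.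

Let $N$ be closed of infinite index. Then $H^2(N,\mathbb F_p)=\varinjlim H^2(U,\mathbb F_p)$ over the open $U\supseteq N$. Each such $U$ properly contains another open $U'\supseteq N$. Since $U$ is Demuškin, the transition map from $U$ to $U'$ is zero. So the limit is $0$ and $N$ is free by (P2). $\square$

**Proposition 2.** Suppose $G_S$ is a Demuškin group, $p\ne2$, $\mu_p\not\subseteq k$, and $\mu_p\subseteq k_v$ for some finite $v\in S$. Then $G_v=G_S$, so $G_S$ is of local type.

*Proof.* Apply (N2) to $A=\mathbb F_p$, $A^*=\mu_p$. As $H^0(\Gamma_S,\mu_p)=0$, the map $H^2(\Gamma_S,\mathbb F_p)\to\bigoplus_{w\in S}H^2(k_w,\mathbb F_p)$ is onto. By (N1), $H^2(k_v,\mathbb F_p)$ is dual to $\mu_p(k_v)\ne0$. By (N4) we may replace $\Gamma_S$ by $G_S$, so $H^2(G_S,\mathbb F_p)\to H^2(k_v,\mathbb F_p)$ is nonzero. The absolute Galois group of $k_v$ maps to $G_S$ with image $G_v$, so this map factors as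
$$H^2(G_S,\mathbb F_p)\xrightarrow{res}H^2(G_v,\mathbb F_p)\to H^2(k_v,\mathbb F_p).$$
Hence $res$ is nonzero. If $G_v\neq G_S$, then $G_v$ lies in an open subgroup $U$ of index $p$, and $res$ factors through $H^2(U,\mathbb F_p)$, where it is zero by Lemma 1. This is a contradiction. $\square$

When $\mu_p\subseteq k$, the source of the problem records as known that a free or Demuškin $G_S$ is potentially of local type. It also records that for $\mu_p\not\subseteq k$ there are fields with $G_\Sigma$ free of global type. So for Demuškin groups one case remains: what changes when no completion $k_v$, $v\in S$ finite, contains $\mu_p$?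

## 2. No completion contains $\mu_p$: the relation lives in $\text{Ш}^2$

The proof of Proposition 2 found the one class of $H^2(G_S,\mathbb F_p)$ at a local place. If $\mu_p\not\subseteq k_v$ for all finite $v\in S$, then every $H^2(k_v,\mathbb F_p)$ vanishes and the class is invisible locally. Here is what this forces.

**Theorem B.** Let $p$ be any prime and suppose $G_S$ is a Demuškin group.

1. If $p\neq 2$, $\mu_p\not\subseteq k$ and $\mu_p\subseteq k_v$ for some finite $v\in S$, then $G_v=G_S$, so $G_S$ is of local type.
2. If $G_S$ is of global type, then: $p\ne2$; $\mu_p\not\subseteq k_v$ for all finite $v\in S$; $G_S=G_\Sigma$; $r_2$ is even; $G_S$ has rank $r_2+2$; all $G_v$ ($v\in S$ finite) are free of infinite index; and $H^2(G_S,\mathbb F_p)=\text{Ш}^2$ is dual to the one-dimensional space $\text{Ш}^1(\mathrm{Gal}(k_S|k),\mu_p)$.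
3. Suppose $p\neq2$ and $\mu_p\not\subseteq k_v$ for all finite $v\in S$. If $\mathfrak p\mid p$ and $(G_S:G_{\mathfrak p})=m<\infty$, then $[k_{\mathfrak p}:\mathbb Q_p]\ge m r_2+1$. In particular, if $[k_{\mathfrak p}:\mathbb Q_p]\le r_2$ for all $\mathfrak p\mid p$, then $G_S$ is of global type.
4. If $G_S$ is of global type and $r_2=0$, then Greenberg's conjecture fails for $(k,p)$: the cyclotomic $\mathbb Z_p$-extension of the totally real field $k$ has an unramified $\mathbb Z_p$-extension. Hence, if Greenberg's conjecture holds, every Demuškin $G_S$ of global type has $r_2\geq 2$, so $[k:\mathbb Q]\ge4$ and rank $\ge4$, and the example in Theorem A (Section 3) is minimal.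

Part 1 is Proposition 2. Part 4 is proved in Section 9. For parts 2 and 3 we first restate global type in terms of $G_S$ alone.

**Lemma 3.** $G_S$ is potentially of local type if and only if $G_v$ is open in $G_S$ for some finite $v\in S$.

*Proof.* Let $U=G(k_S(p)|K)$ be of local type, $U=U_{\mathfrak P}$, with respect to an extension $\tilde{\mathfrak P}$ of $\mathfrak P$ to $k_S(p)$. Let $v$ be the prime of $k$ below $\mathfrak P$ and $D\subseteq G_S$ the decomposition group of $\tilde{\mathfrak P}$, a conjugate of $G_v$. Then $U=U_{\mathfrak P}=U\cap D$, so $U\subseteq D$, and $D$ is open. Hence $G_v$ is open. Conversely, let $G_v$ be open with fixed field $K$, and let $\mathfrak P$ be the prime of $K$ below the fixed extension of $v$. The decomposition group of $\mathfrak P$ in $U=G_v$ is $U\cap G_v=U$. $\square$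

**Proof of part 2.** Let $G_S$ be of global type. By the first known fact, $\mu_p\not\subseteq k$. Since $\mu_2\subseteq k$ always, $p\neq2$. By part 1, $\mu_p\not\subseteq k_v$ for all finite $v\in S$. So $H^2(k_v,\mathbb F_p)=0$ for all $v\in S$, by (N1). Hence $H^2(G_S,\mathbb F_p)=H^2(\Gamma_S,\mathbb F_p)=\text{Ш}^2(\Gamma_S,\mathbb F_p)$, which is dual to $\text{Ш}^1(\Gamma_S,\mu_p)$, and it has dimension 1.

Let $v\in S$ be finite, $v\nmid p$. By (2), $\dim H^1(k_v,\mathbb F_p)=1$, so the maximal pro-$p$ quotient of the absolute Galois group of $k_v$ is procyclic. It maps onto the Galois group $\mathbb Z_p$ of the unramified $\mathbb Z_p$-extension, hence is equal to it. So no $p$-extension of $k_v$ ramifies, and $G_S=G_\Sigma$.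

By (N4), $1-h^1(G_S)+1=-r_2$, so the rank is $r_2+2$. For $p$ odd the cup product on $H^1$ is alternating. Being non-degenerate, it lives on an even-dimensional space, so $r_2$ is even. By Lemma 3 no $G_v$ is open. A closed subgroup of a profinite group has finite index only if it is open, so all $G_v$ have infinite index, and they are free by Lemma 1. $\square$

**Proof of part 3.** By (N4), $h^1(G_S)=r_2+2$. If $(G_S:G_{\mathfrak p})=m$, then (1) gives $h^1(G_{\mathfrak p})=2+mr_2$. Now $G_{\mathfrak p}$ is a quotient of the absolute Galois group of $k_{\mathfrak p}$, and $\mu_p\not\subseteq k_{\mathfrak p}$, so (2) gives $h^1(G_{\mathfrak p})\le[k_{\mathfrak p}:\mathbb Q_p]+1$. Together, $[k_{\mathfrak p}:\mathbb Q_p]\ge mr_2+1$.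

Suppose $[k_{\mathfrak p}:\mathbb Q_p]\le r_2$ for all $\mathfrak p\mid p$. Then no $G_{\mathfrak p}$ with $\mathfrak p\mid p$ is open. For finite $v\in S$, $v\nmid p$, the group $G_v$ is procyclic, as just seen. An open $G_v$ would have rank $2+mr_2\ge2$, so $G_v$ is not open either. By Lemma 3, $G_S$ is of global type. $\square$

Global type is therefore the easier half of the problem: make $r_2$ large compared with the local degrees at $p$. The harder half is to ensure that $G_S$ is Demuškin.

## 3. Fields of degree at most two, and the local symbols that see nothing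

Let us test small fields. There is a simple trap: if $p$ is odd, $k$ has only one prime $\mathfrak p$ above $p$, and $p\nmid h(k)$, then $G_\Sigma=G_{\mathfrak p}$. Indeed, by (N5) the group $U^1_{\mathfrak p}$ maps onto $X_k=G_\Sigma^{ab}$, and its image lies in the image of $G_{\mathfrak p}$. Now use (P1).

For $k=\mathbb Q(i)$ and $p=3$, the prime $3$ is inert, the class number is $1$ and the units have order dividing $4$. So $G_\Sigma^{ab}=1+3\mathbb Z_3[i]\cong\mathbb Z_3^2$ and $h^1=2$. From $1-2+h^2=-1$ we get $h^2=0$: the group is free of rank $2$, and of local type by the trap. More generally, an imaginary quadratic field has $r_2=1$, which is odd, so Theorem B(2) excludes a Demuškin group of global type. For a real quadratic field $r_2=0$, so by Theorem B(4) an example would contradict Greenberg's conjecture. So we look at totally complex quartic fields: $r_2=2$, expected rank $4$. Theorem B(3) then asks only for local degrees at most $2$ at $p$. A biquadratic field in which $p$ is unramified has this property automatically, because its decomposition groups at $p$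 are cyclic.

**Theorem A.** Let $p=3$, $k=\mathbb Q(i,\sqrt{29})$, $S=\Sigma$. Then $G=G_S$ is a Demuškin group of rank $4$ and is of global type. Moreover $G^{ab}\cong \mathbb Z_3^3\times\mathbb Z/9$ and
$$G\cong\langle x_1,x_2,x_3,x_4\mid x_1^{9}[x_1,x_2][x_3,x_4]\rangle .$$

**Corollary.** For every $n\ge 0$ there is a number field $K$ such that $G_\Sigma(K)$ (for $p=3$) is a Demuškin group of global type of rank $2+2\cdot 3^n$.

What has to be shown is $h^2=1$ and the non-degeneracy of the cup product. The natural first attempt at a cup product $\chi\cup\chi'$ is to restrict it to the completions and compute local symbols. This stops at once: $H^2(k_v,\mathbb F_3)=0$ for every $v\in S$, so every product has zero restriction everywhere, whether or not it is zero. Poitou–Tate duality does compute the size of $H^2$, through class groups, but by itself it says nothing about which products are nonzero.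

The way out is to let sizes decide. A map $\chi\cup(\;)$ is a connecting homomorphism for a suitable extension of Galois modules
$$0\to A'\to A\to A''\to0.$$
It is onto $H^2(A')$ as soon as $H^2(A')\to H^2(A)$ is zero, and that can be forced by knowing how small $H^2(A)$ is. If $H^2(A)$ is again given by a class group, each cup product becomes a class number computation. We shall need two modules $A$: a module of order $9$ on which Galois acts through the cyclotomic character, and a module coming from a cubic field.

## 4. Eigenspaces, and $H^2$ as a class group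

From now on $p=3$, $k=\mathbb Q(i,\sqrt{29})$, $S=\Sigma$.

**Notation.** Let $\Omega=k_S$, which is Galois over $\mathbb Q$, and put $\mathcal G=\mathrm{Gal}(\Omega|\mathbb Q)$ and $\mathcal G_E=\mathrm{Gal}(\Omega|E)$ for finite $E|\mathbb Q$ inside $\Omega$. If $E\supseteq k$, then $E|k$ is unramified outside $S$, so $\mathcal G_E$ is the full group $\mathrm{Gal}(E_S|E)$. Also $\zeta_{3^m}\in\Omega$ for all $m$. Let $\Delta=\mathrm{Gal}(k|\mathbb Q)$, with characters $1$, $\psi$ (field $k_0=\mathbb Q(\sqrt{29})$), $\varepsilon_1$ (field $\mathbb Q(\sqrt{-29})$), $\varepsilon_2$ (field $\mathbb Q(i)$). So $\varepsilon_1\varepsilon_2=\psi$.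

Modulo $3$ we have $29\equiv-1$ and $-29\equiv1$. So $3$ is inert in $k_0$ and in $\mathbb Q(i)$, and it splits in $\mathbb Q(\sqrt{-29})$. Hence $k$ has two primes $w\mid 3$, each $k_w$ is the unramified quadratic extension of $\mathbb Q_3$, and $\mu_3\not\subseteq k_w$ because $\mathbb Q_3(\mu_3)|\mathbb Q_3$ is ramified.

Let $\omega$ be the quadratic character of $\mathbb Q(\sqrt{-3})$, and write the cyclotomic character as $\chi_{cyc}=\omega\kappa$ with $\kappa:\mathcal G\to1+3\mathbb Z_3$. For a character $\xi:\mathcal G_E\to(\mathbb Z/3^m)^\times$, let $\mathbb Z/3^m(\xi)$ be $\mathbb Z/3^m$ with action through $\xi$; for $m=1$ write $\mathbb F_3(\xi)$. For a number field $E$, $Cl_S(E)$ is the class group modulo the classes of primes above $3$, and $A(3)$ is the $3$-primary part of $A$.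

**Step 1: decompose cohomology under $\Delta$.** The purpose is to replace $\mathcal G_k$ by $\mathcal G$ with twisted coefficients. For finite $3$-primary $A$, the degree $[Ek:E]$ divides $4$, so the Hochschild–Serre spectral sequence gives
$$H^i(\mathcal G_E,A)=H^i(\mathcal G_{Ek},A)^{\mathrm{Gal}(Ek|E)},\tag{3}$$
which vanishes for $i\ge3$ by (N3). The $\mathbb F_3[\Delta]$-module $H^i(\mathcal G_k,\mathbb F_3)$ is the sum of its eigenspaces, since $\Delta$ has exponent $2$. The $\eta$-eigenspace is $(H^i(\mathcal G_k,\mathbb F_3)\otimes\mathbb F_3(\eta))^\Delta=H^i(\mathcal G_k,\mathbb F_3(\eta))^\Delta=H^i(\mathcal G,\mathbb F_3(\eta))$, as $\eta=\eta^{-1}$. So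
$$H^i(\mathcal G_k,\mathbb F_3)=\bigoplus_{\eta\in\hat\Delta}H^i(\mathcal G,\mathbb F_3(\eta)),\tag{4}$$
and the cup product sends the parts for $\eta,\eta'$ to the part for $\eta\eta'$.

**Step 2: turn $H^2$ into a class group.** This is the tool that makes the counting possible.

**Lemma 4.** Let $E\subseteq\Omega$ be finite over $\mathbb Q$, $\xi:\mathcal G_E\to(\mathbb Z/3^m)^\times$ a character, and suppose that $\xi^*:=\chi_{cyc}\xi^{-1}\bmod3^m$ is a nontrivial character with values in $\{\pm1\}$, with field $E^*|E$ (quadratic). Suppose $\xi^*$ is nontrivial on the decomposition group in $\mathcal G_{Ek}$ of every prime above $3$. Then $H^2(\mathcal G_E,\mathbb Z/3^m(\xi))$ is dual to $\mathrm{Hom}(Cl_S(E^*)(3)^-,\mathbb Z/3^m)$, where $-$ is the $(-1)$-part under $\mathrm{Gal}(E^*|E)$.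

*Proof.* Put $E'=Ek$ and $A=\mathbb Z/3^m(\xi)$, so $A^*=\mathbb Z/3^m(\xi^*)$. For a prime $w\mid3$ of $E'$, $H^2(E'_w,A)$ is dual to $H^0(E'_w,A^*)$. This is $0$, since some element of the local Galois group acts on $A^*$ as $-1$ and $2$ is invertible. Archimedean places contribute nothing. So $H^2(\mathcal G_{E'},A)=\text{Ш}^2(\mathcal G_{E'},A)$ is dual to $\text{Ш}^1(\mathcal G_{E'},A^*)$. The duality is natural, hence respects the action of $\mathrm{Gal}(E'|E)$, a $2$-group acting on $3$-groups. For such an action the group splits off its invariants, and the invariants of the two sides are dual to each other. By (3), $H^2(\mathcal G_E,A)$ is dual to $\text{Ш}^1(\mathcal G_{E'},A^*)^{\mathrm{Gal}(E'|E)}$.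

Let $E''=E'E^*$. It is generated over $E$ by square roots, so $\mathrm{Gal}(E''|E)$ is an elementary abelian $2$-group. Restriction identifies $H^1(\mathcal G_{E'},A^*)$ with $H^1(\mathcal G_{E''},A^*)^{\mathrm{Gal}(E''|E')}$. Local restriction maps are injective, as local degrees are prime to $3$. So a class is locally trivial over $E'$ exactly when its restriction to $E''$ is. Over $E''$ the module $A^*$ is trivial. Hence $\text{Ш}^1(\mathcal G_{E'},A^*)^{\mathrm{Gal}(E'|E)}$ consists of the homomorphisms $f:\mathcal G_{E''}\to\mathbb Z/3^m$ that are trivial on all decomposition groups above $3$ and invariant under $\mathrm{Gal}(E''|E)$. Invariance means $f(gxg^{-1})=\xi^*(g)f(x)$ for $g\in\mathcal G_E$.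

As $E''\supseteq k$, $\mathcal G_{E''}$ is the full group $\mathrm{Gal}(E''_S|E'')$. By class field theory, the $f$ that vanish on the decomposition groups above $3$ are the homomorphisms $Cl_S(E'')(3)\to\mathbb Z/3^m$. The equivariance says that $f$ factors through the $\xi^*$-part of $Cl_S(E'')(3)$, and every homomorphism on that part occurs. The $\xi^*$-part lies in the invariants under $P=\ker\xi^*=\mathrm{Gal}(E''|E^*)$. Let $d=[E'':E^*]$, let $j:Cl_S(E^*)(3)\to Cl_S(E'')(3)^P$ be extension of ideals, and $N$ the norm back. Then $N\circ j=d$, and $j\circ N=\sum_{\sigma\in P}\sigma=d$ on the invariants. Since $3\nmid d$, $j$ is an isomorphism. It respects $\mathrm{Gal}(E^*|E)$, so the $\xi^*$-part is $Cl_S(E^*)(3)^-$. $\square$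

## 5. $h^2=1$, $h^1=4$, and the four characters

**Step 3: compute $H^2(\mathcal G_k,\mathbb F_3)$.** Apply Lemma 4 with $E=\mathbb Q$, $m=1$, $\xi=\eta\in\hat\Delta$. Then $\xi^*=\omega\eta$. The local condition holds: $\eta$ is trivial on $\mathcal G_k$, and $\omega$ is nontrivial locally since $\mu_3\not\subseteq k_w$. For $\eta=1,\psi,\varepsilon_1,\varepsilon_2$ the fields $E^*$ are $\mathbb Q(\sqrt{-3}),\ \mathbb Q(\sqrt{-87}),\ \mathbb Q(\sqrt{87}),\ \mathbb Q(\sqrt3)$. As $\mathbb Q$ has class number $1$, the norm shows that all of $Cl_S(E^*)(3)$ is in the $(-1)$-part.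

- $\mathbb Q(\sqrt{-3})$ and $\mathbb Q(\sqrt3)$ have class number $1$.
- $\mathbb Q(\sqrt{87})$ has discriminant $348$ and Minkowski bound $\sqrt{348}/2<10$. The primes $2,3$ ramify. The primes $5,7$ are inert, because $87\equiv2$ mod $5$ and $87\equiv3$ mod $7$ are non-squares. So the class group has exponent dividing $2$.
- $\mathbb Q(\sqrt{-87})$ has discriminant $-87$. A reduced form $(a,b,c)$ has $b$ odd, $|b|\le a\le c$, $4ac=b^2+87$, $a\le\sqrt{29}<6$. For $|b|=1$ we have $ac=22$, giving $(1,1,22),(2,\pm1,11)$. For $|b|=3$ we have $ac=24$, $a\geq 3$, giving $(3,3,8),(4,\pm3,6)$. For $|b|=5$ we have $ac=28$, $a\ge5$, giving nothing. So $h=6$. The prime above $3$ has square $(3)$, so its class has order at most $2$, and $Cl_S(3)\cong\mathbb Z/3$.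

Hence
$$H^2(\mathcal G,\mathbb F_3(\eta))=0\ (\eta\neq\psi),\qquad \dim H^2(\mathcal G,\mathbb F_3(\psi))=1,\tag{5}$$
so $\dim H^2(\mathcal G_k,\mathbb F_3)=1$. With $r_2=2$, (N3) gives $1-h^1+1=-2$, so $\dim H^1(\mathcal G_k,\mathbb F_3)=4$.

**Step 4: reduce $H^1$ to quadratic fields.** The aim is to find one character in each eigenspace. For $\eta\in\hat\Delta$ let $F_\eta$ be its field ($\mathbb Q$ if $\eta=1$), let $X_F$ be as in (N5) with $p=3$, and let $(X_{F_\eta})_\eta$ be the $\eta$-part. We claim
$$\mathrm{Hom}(\mathcal G_k,\mathbb Q_3/\mathbb Z_3)^\eta=\mathrm{Hom}((X_{F_\eta})_\eta,\mathbb Q_3/\mathbb Z_3).\tag{6}$$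
Since $\eta$ is trivial on $\mathrm{Gal}(k|F_\eta)$, the left side lies in the invariants under this $2$-group, which are $\mathrm{Hom}(\mathcal G_{F_\eta},\mathbb Q_3/\mathbb Z_3)$. A homomorphism in this group cuts out a cyclic $3$-power extension of $F_\eta$ inside $\Omega$. At a prime not above $3$ its ramification index is a power of $3$, and it divides a ramification index of $\Omega|F_\eta$, which is that of $k|F_\eta$, a power of $2$. So it is unramified outside $3$ and the homomorphism factors through $X_{F_\eta}$. Conversely, an abelian $3$-extension of $F_\eta$ unramified outside $3$ lies in $\Omega$. This proves (6). Taking elements killed by $3$ or $9$,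
$$H^1(\mathcal G,\mathbb F_3(\eta))=\mathrm{Hom}((X_{F_\eta})_\eta,\mathbb Z/3),\qquad H^1(\mathcal G,\mathbb Z/9(\eta))=\mathrm{Hom}((X_{F_\eta})_\eta,\mathbb Z/9).\tag{7}$$

**Step 5: compute the four eigenparts.** We use (N5). Taking eigenparts under a group of order $2$ is exact on $\mathbb Z_3$-modules.

For $\eta=1$: $X_{\mathbb Q}=1+3\mathbb Z_3\cong\mathbb Z_3$. An explicit nonzero element of $H^1(\mathcal G,\mathbb F_3)$ is $\lambda=(\kappa-1)/3\bmod3$. It is a homomorphism because $(1+3a)(1+3b)\equiv1+3(a+b)$ mod $9$, and it is nonzero because $\kappa$ is onto $1+3\mathbb Z_3$.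

For $\eta=\varepsilon_2$: $X_{\mathbb Q(i)}=1+3\mathbb Z_3[i]$. Via $\log:1+3\mathbb Z_3[i]\to3\mathbb Z_3[i]$ its $(-1)$-part is $3i\,\mathbb Z_3\cong\mathbb Z_3$.

For $\eta=\varepsilon_1$: in $\mathbb Q(\sqrt{-29})$ the prime $3$ splits and the units are $\pm1$, with trivial image in the principal units. So $(1+3\mathbb Z_3)^2$ embeds in $X$. Conjugation swaps the factors, so the $(-1)$-part $\{(x,x^{-1})\}\cong\mathbb Z_3$ embeds in the $\varepsilon_1$-part, which is thus an infinite finitely generated $\mathbb Z_3$-module.

For $\eta=\psi$: the field $k_0=\mathbb Q(\sqrt{29})$ has Minkowski bound $\sqrt{29}/2<3$, and $2$ is inert as $29\equiv5$ mod $8$, so the class number is $1$. Let $O$ be its ring of integers completed at the inert prime $3$. Put $u=(5+\sqrt{29})/2$, of norm $-1$ and trace $5$. It is the fundamental unit. Indeed a unit $(a+b\sqrt{29})/2>1$ has $a,b\ge1$ and $a^2=29b^2\pm4\ge25$, so $a\geq5$ and the unit is at least $u$. Since $u^2$ has norm $1$ and trace $5^2+2=27$, we have $u^4-27u^2+1=0$, so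
$$-u^4=1-27u^2\in 1+27O,\qquad -u^4\notin1+81O.$$
The image of the units in the principal units $1+3O$ is generated by the projection $u_1$ of $u$, as $-1$ projects to $1$. Here $u_1^4=-u^4$, because $-u^4$ is principal already. As $4$ is a unit in $\mathbb Z_3$, $\overline E$ is topologically generated by $-u^4$. Now use the isomorphisms $\log:1+3^jO\to3^jO$ $(j\ge1)$, which commute with conjugation. Since $-u^4$ has norm $1$, its logarithm has trace $0$. So $\log(-u^4)\in27\sqrt{29}\,\mathbb Z_3^\times$, while the $(-1)$-part of $3O$ is $3\sqrt{29}\,\mathbb Z_3$. Hence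
$$(X_{k_0})_\psi\cong3\sqrt{29}\,\mathbb Z_3/27\sqrt{29}\,\mathbb Z_3\cong\mathbb Z/9.\tag{8}$$

By (7) all four spaces $H^1(\mathcal G,\mathbb F_3(\eta))$ are nonzero. Their dimensions add up to $4$, so each is one-dimensional. Let $\lambda,\chi_\psi,\chi_1,\chi_2$ span the parts for $1,\psi,\varepsilon_1,\varepsilon_2$. Each $(X_{F_\eta})_\eta$ is then procyclic, and in particular the $\varepsilon_1$-part is $\cong\mathbb Z_3$.

**Step 6: reduce the pairing to two products.** By (5) the product of the parts $\eta,\eta'$ is zero unless $\eta\eta'=\psi$. So among products of basis elements only $\lambda\cup\chi_\psi$ and $\chi_1\cup\chi_2$, up to order, can be nonzero. The Gram matrix of the alternating pairing splits into two $2\times2$ blocks with zero diagonals. The pairing is therefore non-degenerate if and only if both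
$$\lambda\cup\chi_\psi\neq0\qquad\text{and}\qquad\chi_1\cup\chi_2\ne0.$$

## 6. $\lambda\cup\chi_\psi\neq0$: comparing $\mathbb Z/9(\psi)$ with $\mathbb Z/9(\psi\kappa)$

**Step 7: write $\lambda\cup$ as a difference of connecting maps.** For $j=0,1$ let $\delta_j:H^1(\mathcal G,\mathbb F_3(\psi))\to H^2(\mathcal G,\mathbb F_3(\psi))$ be the connecting map of
$$0\to\mathbb F_3(\psi)\xrightarrow{\,3\,}\mathbb Z/9(\psi\kappa^j)\to\mathbb F_3(\psi)\to0.$$
This is exact with the stated outer terms, because $\kappa\equiv1$ mod $3$. Let $c$ be a cocycle with set-theoretic lift $\tilde c:\mathcal G\to\mathbb Z/9$. Then $3\,\delta_j(c)$ is represented by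
$$(g,h)\mapsto\psi(g)\kappa(g)^j\,\tilde c(h)-\tilde c(gh)+\tilde c(g).$$
As $\kappa\equiv1+3\lambda$ mod $9$, the expression for $j=1$ minus that for $j=0$ is $3\lambda(g)\psi(g)\tilde c(h)$. Dividing by $3$ gives $\lambda(g)\cdot\psi(g)c(h)$, the cocycle of $\lambda\cup c$. Hence
$$\delta_1(c)=\delta_0(c)+\lambda\cup c.\tag{9}$$

**Step 8: $\delta_0(\chi_\psi)=0$.** By (7) and (8), an isomorphism $(X_{k_0})_\psi\cong\mathbb Z/9$ is an element of $H^1(\mathcal G,\mathbb Z/9(\psi))$ whose reduction mod $3$ is nonzero in the one-dimensional space $H^1(\mathcal G,\mathbb F_3(\psi))$. After scaling, the reduction is $\chi_\psi$. So $\chi_\psi$ lifts to $\mathbb Z/9(\psi)$.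

**Step 9: $\delta_1$ is onto.** Here sizes decide. Apply Lemma 4 with $E=\mathbb Q$, $m=2$, $\xi=\psi\kappa$. Then $\xi^*=\omega\kappa\cdot\psi\kappa^{-1}=\omega\psi$, with field $\mathbb Q(\sqrt{-87})$, and the local condition holds as in Step 3. So $H^2(\mathcal G,\mathbb Z/9(\psi\kappa))$ has the order of $\mathrm{Hom}(\mathbb Z/3,\mathbb Z/9)$, which is $3$. In the exact sequence
$$H^1(\mathcal G,\mathbb F_3(\psi))\xrightarrow{\delta_1}H^2(\mathcal G,\mathbb F_3(\psi))\to H^2(\mathcal G,\mathbb Z/9(\psi\kappa))\to H^2(\mathcal G,\mathbb F_3(\psi))\to0$$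
(with $H^3=0$ at the end) the last two nonzero groups have order $3$, so the map between them is an isomorphism. Hence the map before it is zero and $\delta_1$ is onto. As $\chi_\psi$ spans the source and the target is nonzero, $\delta_1(\chi_\psi)\ne0$. By (9) and Step 8,
$$\lambda\cup\chi_\psi=\delta_1(\chi_\psi)-\delta_0(\chi_\psi)=\delta_1(\chi_\psi)\neq0.$$

**Example (the quadratic field $k_0$).** This already shows that $G_\Sigma(k_0)$, for $p=3$, is Demuškin of rank $2$. By the ramification argument of Step 4, a finite Galois $3$-extension of $k_0$ inside $\Omega$ is unramified outside $3$, so $G_\Sigma(k_0)$ is the maximal pro-$3$ quotient of $\mathcal G_{k_0}$. By (3), $H^i(\mathcal G_{k_0},\mathbb F_3)=H^i(\mathcal G,\mathbb F_3)\oplus H^i(\mathcal G,\mathbb F_3(\psi))$, of dimension $2$ for $i=1$ and $1$ for $i=2$. Inflation from the maximal pro-$3$ quotient is bijective on $H^1$ and injective on $H^2$ (Step 13 below gives the argument), and $\lambda\cup\chi_\psi\ne0$ makes it bijective on $H^2$. The group is infinite, since it has the cyclotomic quotient $\mathbb Z_3$.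 But $3$ is inert in $k_0$ and $h(k_0)=1$, so the trap of Section 3 makes it of local type. Adjoining $i$ raises the rank to $4$ while the local degree at $3$ stays $2$.

## 7. $\chi_1\cup\chi_2\neq0$: an induced module from the cubic field of discriminant $-116$

The trick of Section 6 was tied to $\lambda$. For $\chi_1$ we need another module, in which $\chi_1$ is the extension class.

**Step 10: a cubic field inside $\Omega$.** Let $f=x^3-x^2-2$. None of $\pm1,\pm2$ is a root ($f(1)=-2$, $f(-1)=-4$, $f(2)=2$, $f(-2)=-14$), so $f$ is irreducible. For $x^3+ax^2+bx+c$ with $b=0$ the discriminant is $-4a^3c-27c^2$, here $-8-108=-116=-4\cdot29$. Let $\theta$ be a root and $M=\mathbb Q(\theta)$. The field discriminant is $-116$ or $-29$. By Stickelberger it is $\equiv0,1$ mod $4$, and $-29\equiv3$. So $d_M=-116$ and $O_M=\mathbb Z[\theta]$.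

For an integer $n$, $N(\theta-n)=-f(n)$, so $N(\theta)=N(\theta-1)=2$. From $\theta^2(\theta-1)=2$ we get
$$(2)=\mathfrak p^2\mathfrak q,\qquad\mathfrak p=(\theta),\ \mathfrak q=(\theta-1),\tag{10}$$
with $\mathfrak p\ne\mathfrak q$ since $\theta-(\theta-1)=1$. At $29$ ramification is tame and the discriminant exponent is $1$, so $(29)=\mathfrak r^2\mathfrak s$. The Galois closure $L$ of $M$ has group $S_3$ and quadratic subfield $\mathbb Q(\sqrt{-116})=\mathbb Q(\sqrt{-29})$. It is unramified outside $2,29$. The orbits of an inertia group on the three roots have the ramification indices in $M$ as lengths. At $2$ and $29$ none has length $3$, so inertia contains no $3$-cycle. Hence $L|\mathbb Q(\sqrt{-29})$ is unramified, $Lk|k$ is unramified, and $L\subseteq\Omega$.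

**Step 11: the extension with class $\chi_1$.** Let $W=\mathrm{Map}(\{1,2,3\},\mathbb F_3)$, where $\mathcal G$ permutes $\{1,2,3\}$ like the roots of $f$. So $W=\mathrm{Ind}_{\mathcal G_M}^{\mathcal G}\mathbb F_3$. Let $W_0$ be the kernel of the sum, and $C$ the constants. As $3=0$ in $\mathbb F_3$, we have $C\subset W_0$. Put $V=W/C$. Then $W/W_0=\mathbb F_3$ with trivial action. The line $W_0/C$ is spanned by $(1,-1,0)$. A transposition of the first two entries changes its sign. The $3$-cycle sends it to $(0,1,-1)$, and $(1,-1,0)-(0,1,-1)=(1,-2,1)=(1,1,1)\in C$, so $3$-cycles act trivially. So $W_0/C$ is the sign character, which belongs to $\mathbb Q(\sqrt{-116})=\mathbb Q(\sqrt{-29})$, and we have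
$$0\to\mathbb F_3(\varepsilon_1)\to V\to\mathbb F_3\to0.\tag{11}$$
It does not split: on $\mathbb F_3(\varepsilon_1)\oplus\mathbb F_3$ a $3$-cycle would act trivially, but in $V$ it moves $(1,0,0)$ to $(0,1,0)$ and the difference $(1,-1,0)$ is not constant. So (11) has a nonzero class $e\in H^1(\mathcal G,\mathbb F_3(\varepsilon_1))$, and $e$ is a nonzero multiple of $\chi_1$. Explicitly, with a lift $s\in V$ of $1$, $e(g)=gs-s$.

Twist (11) by $\varepsilon_2$ to get $0\to\mathbb F_3(\psi)\to V(\varepsilon_2)\to\mathbb F_3(\varepsilon_2)\to0$. For a cocycle $c$ with values in $\mathbb F_3(\varepsilon_2)$ lift it to $\tilde c(g)=c(g)s$. Since $c(gh)=c(g)+\varepsilon_2(g)c(h)$, the coboundary of $\tilde c$ at $(g,h)$ is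
$$\varepsilon_2(g)c(h)\,gs-c(gh)s+c(g)s=\varepsilon_2(g)c(h)\,(gs-s)=e(g)\,\varepsilon_2(g)c(h),$$
the cocycle of $e\cup c$. So
$$H^1(\mathcal G,\mathbb F_3(\varepsilon_2))\xrightarrow{\,e\cup\,}H^2(\mathcal G,\mathbb F_3(\psi))\to H^2(\mathcal G,V(\varepsilon_2))\tag{12}$$
is exact.

**Step 12: reduce to one class number.** If $H^2(\mathcal G,V(\varepsilon_2))=0$, then $e\cup$ is onto a one-dimensional space from the space spanned by $\chi_2$, so $\chi_1\cup\chi_2\ne0$. Since $H^3$ vanishes, $H^2(\mathcal G,V(\varepsilon_2))$ is a quotient of $H^2(\mathcal G,W(\varepsilon_2))$. Since $W(\varepsilon_2)=\mathrm{Ind}_{\mathcal G_M}^{\mathcal G}\mathbb F_3(\varepsilon_2)$, Shapiro's lemma gives $H^2(\mathcal G,W(\varepsilon_2))=H^2(\mathcal G_M,\mathbb F_3(\varepsilon_2))$.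

Apply Lemma 4 with $E=M$, $m=1$, $\xi=\varepsilon_2$. Then $\xi^*=\omega\varepsilon_2$ restricted to $\mathcal G_M$, with field $F:=M(\sqrt3)$, quadratic over the cubic field $M$. The local condition holds: $i\in Mk$ makes $\varepsilon_2$ trivial on $\mathcal G_{Mk}$, and $Mk|\mathbb Q$ is unramified at $3$, so $\mu_3$ is not contained in its completions above $3$. So $H^2(\mathcal G_M,\mathbb F_3(\varepsilon_2))$ is dual to $\mathrm{Hom}(Cl_S(F)(3)^-,\mathbb Z/3)$, and $\chi_1\cup\chi_2\neq0$ follows from Lemma 5.

**Lemma 5.** $Cl(F)$ has exponent dividing $2$; in particular $3\nmid h(F)$.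

## 8. The class group of $F=\mathbb Q(\theta,\sqrt3)$

We prove Lemma 5. The plan is to bound the norms of generators of $Cl(F)$, discard primes that are inert or ramified over $M$, and treat the few that remain by explicit elements.

**$M$ has class number $1$.** Since $d_M<0$, $M$ has one complex place. The Minkowski bound is $\frac4\pi\cdot\frac{6}{27}\sqrt{116}<4$. The primes above $2$ are principal by (10). Mod $3$ the values $f(0),f(1),f(2)$ are $1,1,2$, so $3$ is inert in $M$ and there is no prime of norm $3$.

**Bound for $F$.** The extension $F=M(\sqrt3)|M$ can ramify only above $2$ and $3$. At the prime $(3)$ of norm $27$, $3$ has valuation $1$, so the ramification is tame and contributes $27$ to the norm of the relative discriminant. At $\mathfrak q$ we have $M_{\mathfrak q}=\mathbb Q_2$ and the extension is $\mathbb Q_2(\sqrt3)$, of discriminant $12$. So $\mathfrak q=\mathfrak Q^2$, and the contribution is $4$. At $\mathfrak p$, the algebra $M\otimes\mathbb Q_2=\mathbb Q_2\times M_{\mathfrak p}$ has discriminant $-116$ up to squares, so $M_{\mathfrak p}=\mathbb Q_2(\sqrt{-29})$.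 As $3\cdot(-29)=-87\equiv1$ mod $8$ is a square in $\mathbb Q_2$, $M_{\mathfrak p}=\mathbb Q_2(\sqrt3)$ contains $\sqrt3$, and $\mathfrak p=\mathfrak P\mathfrak P'$ splits. So $|d_F|=116^2\cdot27\cdot4=1453248<1206^2$. As $\sqrt3$ is real, $F$ has $r_1=2$, $r_2=2$, and the Minkowski bound is
$$\Big(\frac4\pi\Big)^2\frac{6!}{6^6}\sqrt{|d_F|}<1.6213\cdot\frac5{324}\cdot1206<31.$$
So $Cl(F)$ is generated by primes of norm at most $30$.

**Which primes matter.** Let $\mathfrak L$ be such a prime, $\mathfrak l=\mathfrak L\cap M$, which is principal, and $\ell$ the prime number below. If $\mathfrak l$ is inert or ramified in $F$, then $\mathfrak L$ or $\mathfrak L^2$ is $\mathfrak lO_F$, so $[\mathfrak L]^2=1$. Assume $\mathfrak l$ splits. Then $N\mathfrak L=N\mathfrak l=\ell^d\le30$ with $d\leq3$ the residue degree.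

- $d=3$: $\ell\in\{2,3\}$. But $2$ is not inert in $M$, and $(3)$ ramifies in $F$.
- $d=2$: $\ell\in\{2,3,5\}$. By (10) the primes above $2$ have degree $1$; $3$ is inert in $M$; and so is $5$, since $f$ takes the values $-2,-2,2,1,1$ mod $5$ at $0,\dots,4$.
- $d=1$, $\ell\ne2$: $\ell\ne3$ as $3$ is inert in $M$. So $3$ is a unit at $\mathfrak l$, and $\mathfrak l$ splits only if $3$ is a square in the residue field $\mathbb F_\ell$, that is, $\ell\equiv\pm1$ mod $12$. So $\ell\in\{11,13,23\}$. The values of $f(n)=n^2(n-1)-2$ for $n=0,\dots,12$ are $-2,-2,2,16,46,98,178,292,446,646,898,1208,1582$. Mod $11$, for $n=0,\dots,10$, they are $9,9,2,5,2,10,2,6,6,8,7$. Mod $13$, for $n=0,\dots,12$, they are $11,11,2,3,7,7,9,6,4,9,1,12,9$. So there is no prime of degree $1$ above $11$ or $13$. Mod $23$ we have $f\equiv(x-4)(x^2+3x+12)$, since the product is $x^3-x^2-48$ and $-48\equiv-2$. The quadratic factor has discriminant $-39\equiv7$, which is not among the nonzero squares $1,2,3,4,6,8,9,12,13,16,18$ mod $23$. So the only prime of degree $1$ above $23$ is $\mathfrak l_{23}=(23,\theta-4)$.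 It splits, as $7^2\equiv3$ mod $23$; write $\mathfrak l_{23}=\mathfrak L\mathfrak L'$.
- $d=1$, $\ell=2$: $\mathfrak q$ ramifies, $\mathfrak p=\mathfrak P\mathfrak P'$ splits.

There remain $\mathfrak P,\mathfrak P'$, with $\mathfrak P\mathfrak P'=(\theta)$, and $\mathfrak L,\mathfrak L'$. Note also $\mathfrak Q^2=(\theta-1)$. Since $f$ is the minimal polynomial of $\theta$ over $\mathbb Q(\sqrt3)$, we have $N_{F|\mathbb Q(\sqrt3)}(\theta-c)=-f(c)$ for $c\in\mathbb Z[\sqrt3]$.

**The primes $\mathfrak P,\mathfrak P'$ are principal.** Let $\pi=\theta-(1+\sqrt3)$. From $(1+\sqrt3)^2=4+2\sqrt3$ we get $f(1+\sqrt3)=(4+2\sqrt3)\sqrt3-2=4+4\sqrt3$, so $|N\pi|=16\cdot|1-3|=32$. The primes of $F$ above $2$ are $\mathfrak P,\mathfrak P',\mathfrak Q$, all of norm $2$, so the valuations of $\pi$ at them add up to $5$, and no other prime divides $\pi$. Now $v_{\mathfrak P}(\theta)=v_{\mathfrak P'}(\theta)=1$ and $v_{\mathfrak Q}(\theta)=0$. By $2=\theta^2(\theta-1)$, $2$ has valuation $2$ at each of the three primes. Since $(1+\sqrt3)^2=2(2+\sqrt3)$ and $2+\sqrt3$ is a unit, $1+\sqrt3$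 has valuation $1$ at each of them. So $v_{\mathfrak Q}(\pi)=0$. At $\mathfrak P$ and $\mathfrak P'$, $\pi$ is a difference of two uniformizers. Their quotient is a unit, congruent to $1$ because the residue field is $\mathbb F_2$, so $\pi$ has valuation at least $2$. Hence the valuations at $\mathfrak P,\mathfrak P'$ are $2$ and $3$ in some order, and $(\pi\theta^{-2})$ is $\mathfrak P$ or $\mathfrak P'$. Because $\mathfrak P\mathfrak P'=(\theta)$, both are principal.

**$[\mathfrak L]^2=[\mathfrak L']^2=1$.** Let $\rho=\theta-c$ with $c=-3+\sqrt3$. Then $c^2=12-6\sqrt3$ and $c^3=-54+30\sqrt3$, so $f(c)=-68+36\sqrt3$, of norm $68^2-3\cdot36^2=4624-3888=736=2^5\cdot23$. So $(\rho)$ is a prime of norm $23$ times primes above $2$. A prime of norm $23$ lies above a prime of norm $23$ of $M$, so it is $\mathfrak L$ or $\mathfrak L'$. The classes of the primes above $2$ have order dividing $2$, because $\mathfrak P,\mathfrak P'$ are principal and $\mathfrak Q^2=(\theta-1)$. So the square of the class of this prime is trivial. As $\mathfrak L\mathfrak L'=\mathfrak l_{23}O_F$ is principal,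 the same holds for the other one.

All generators of $Cl(F)$ have order dividing $2$, which proves Lemma 5. $\square$

With Step 12, $\chi_1\cup\chi_2\ne0$. With Sections 5 and 6, the cup product on $H^1(\mathcal G_k,\mathbb F_3)$ is non-degenerate.

## 9. From $\mathcal G_k$ to $G$: global type, presentation, and the totally real case

**Step 13: $G$ is Demuškin of rank $4$.** We must pass from $\mathcal G_k$ to its maximal pro-$3$ quotient $G$. Let $R$ be the kernel of $\mathcal G_k\to G$. Then $H^1(R,\mathbb F_3)=0$. Otherwise $R/\overline{R^3[R,R]}$ would be nontrivial. Its kernel is characteristic in $R$, hence normal in $\mathcal G_k$, so $\mathcal G_k$ would have a pro-$3$ quotient larger than $G$. The five-term sequence shows that inflation is bijective on $H^1$ and injective on $H^2$. Inflation commutes with cup products, so the nonzero class $\lambda\cup\chi_\psi$ is in its image. As $H^2(\mathcal G_k,\mathbb F_3)$ is one-dimensional, inflation is bijective on $H^2$. Thus $h^1(G)=4$, $h^2(G)=1$, and the cup product is non-degenerate. $G$ is infinite, because it has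 the cyclotomic $\mathbb Z_3$ as a quotient. So $G$ is a Demuškin group of rank $4$.

**Step 14: $G$ is of global type.** Suppose not. By Lemma 3 some $G_{\mathfrak p}$ with $\mathfrak p\mid3$ is open, of index $m$. By (1), $h^1(G_{\mathfrak p})=2+2m\ge4$. But $G_{\mathfrak p}$ is the Galois group of a $3$-extension of $k_{\mathfrak p}$, and $\mu_3\not\subseteq k_{\mathfrak p}$, so (2) gives $h^1(G_{\mathfrak p})\le[k_{\mathfrak p}:\mathbb Q_3]+1=3$, a contradiction. (This is Theorem B(3): the local degrees are $2=r_2$.)

**Step 15: the isomorphism type.** $G^{ab}$ is the direct sum of its $\eta$-parts, and $\mathrm{Hom}(G^{ab},\mathbb Q_3/\mathbb Z_3)=\mathrm{Hom}(\mathcal G_k,\mathbb Q_3/\mathbb Z_3)$. So by (6) its $\eta$-part is $(X_{F_\eta})_\eta$. By Step 5 these are $\mathbb Z_3$ for $\eta=1,\varepsilon_1,\varepsilon_2$ and $\mathbb Z/9$ for $\eta=\psi$. Hence $G^{ab}\cong\mathbb Z_3^3\times\mathbb Z/9$. Demuškin's classification ([NSW, Thm. 3.9.11]) says that for $q\neq2$ a Demuškin group of rank $n$ with $G^{ab}\cong\mathbb Z_p^{n-1}\times\mathbb Z/q$ is given by the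 relation $x_1^q[x_1,x_2]\cdots[x_{n-1},x_n]$. With $q=9$ and $n=4$ this is the presentation claimed. Theorem A is proved. $\square$

**Proof of the Corollary.** Through its cyclotomic quotient $\mathbb Z_3$, $G$ has an open subgroup $U=G(k_S(3)|K)$ of index $3^n$ for every $n\geq0$. The maximal $3$-extension of $K$ unramified outside the primes in $\Sigma$ is Galois over $k$, and it is a $3$-extension of $k$ unramified outside $S$. So it equals $k_S(3)$, and $U=G_\Sigma(K)$. By (P3) and (1), $U$ is Demuškin of rank $2+2\cdot3^n$. An open subgroup of $U$ of local type would be an open subgroup of $G$ of local type. So $U$ is of global type. $\square$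

It remains to prove Theorem B(4), which says why a quartic field was needed, granted Greenberg's conjecture. For a totally real field $k$ this conjecture says that the Galois group over the cyclotomic $\mathbb Z_p$-extension $k_\infty$ of its maximal unramified abelian $p$-extension (the unramified Iwasawa module) is finite.

**Proof of Theorem B(4).** Let $G_S$ be Demuškin of global type with $r_2=0$. By part 2, $p$ is odd, $G_S=G_\Sigma$, $G_S$ has rank $2$, and all $G_v$ have infinite index. By (1) every open subgroup has rank $2$. Then every closed subgroup $N'$ has rank at most $2$: since $H^1(N',\mathbb F_p)=\varinjlim H^1(U,\mathbb F_p)$ over open $U\supseteq N'$, three independent classes of $N'$ would come from three independent classes of some $U$.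

Let $N=G(k_S(p)|k_\infty)$. As $G_S/N\cong\mathbb Z_p$, it has infinite index, so it is free by Lemma 1, of rank at most $2$. It is nontrivial, because $G_S$ has rank $2$ and so is not $\mathbb Z_p$. It does not have rank $2$, since by (P2) it would then have an open subgroup of rank $1+p>2$. So $N\cong\mathbb Z_p$.

Let $\mathfrak p\mid p$. The prime $\mathfrak p$ is finitely decomposed in $k_\infty$, so $G_{\mathfrak p}$ has open image in $G_S/N$. If $G_{\mathfrak p}\cap N$ had finite index in $N$, then $G_{\mathfrak p}$ would have finite index in $G_S$, which it does not. So $G_{\mathfrak p}\cap N$ is a closed subgroup of infinite index in $N\cong\mathbb Z_p$, that is, trivial. Since $N$ is normal, the same holds for all conjugates of $G_{\mathfrak p}$. Thus in the $\mathbb Z_p$-extension $k_S(p)|k_\infty$ all primes above $p$ split completely. It is unramified at the other finite primes because $G_S=G_\Sigma$, and at the archimedean ones because $p$ is odd. So $k_\infty$ has an unramified $\mathbb Z_p$-extension, its unramified Iwasawa module is infinite, and Greenberg's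 conjecture fails for $(k,p)$.

Consequently, if the conjecture holds, every Demuškin $G_S$ of global type has $r_2>0$. As $r_2$ is even by part 2, $r_2\ge2$, so $[k:\mathbb Q]\ge2r_2\ge4$ and the rank $r_2+2$ is at least $4$. The field of Theorem A has degree $4$ and its group has rank $4$, so that example is minimal. $\square$
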